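
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Real polynomials that agree with Parity\\ on more than half of the cube}


\begin{abstract}
We prove that a real polynomial in $n$ variables that equals the Parity function on more than $2^{n-1}$ points of $\{1,-1\}^n$ has degree at least $\frac17\sqrt n$ for all $n\ge 400$; this order of growth is best possible. The proof tests the polynomial against a weight of degree less than $n$ that erases the points where the polynomial is not $\pm1$. A refinement improves the constant and shows that, at degrees below $\delta\sqrt n$ for a suitable constant $\delta>0$ and $n$ large, agreement on exactly half of the cube occurs only for $\pm1$-valued polynomials. The lower bounds hold over every field of characteristic $0$ and fail in every odd characteristic.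
\end{abstract}

\section{The question and the results}

Let $n\ge1$ and $Q_n=\{1,-1\}^n\subset\mathbb R^n$. The Parity function on $Q_n$ is $\chi(x)=\prod_{i=1}^n x_i$; it is $-1$ exactly when the number of coordinates equal to $-1$ is odd. How many points of $Q_n$ can a real polynomial $p$ of degree $d$ get right, that is, on how many points can $p(x)=\chi(x)$ hold?

One half is free: the constant $1$ agrees with $\chi$ on exactly $2^{n-1}$ points. Among $\pm1$-valued functions of degree less than $n$ nothing else occurs. Such a function is orthogonal to $\chi$, that is, $\sum_x p(x)\chi(x)=0$, so it has as many agreements as disagreements. To beat one half in degree below $n$, a polynomial must therefore take values other than $\pm1$, and give up the points where it does.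

This can pay off. For $n=3$ the polynomial $-(x_1+x_2+x_3)$ is correct at the six points that are not constant vectors, and wrong at $\pm(1,1,1)$. In general $\chi(x)=(-1)^{\kappa}$, where
\[
\kappa=\tfrac12\Bigl(n-\sum_i x_i\Bigr)
\]
is the number of coordinates equal to $-1$. A univariate polynomial of degree at most $d$ in $\kappa$ can be made correct on any $d+1$ layers $\{\kappa=j\}$, and the central layers are the largest. A constant multiple of $\sqrt n$ of them contains more than half of the cube, so degree $O(\sqrt n)$ suffices. Conjecture~4.7 of \cite{source} asserts that this is the right order: every polynomial that interpolates Parity on more than $2^{n-1}$ points has degree $\Omega(\sqrt n)$. That is, there is an absolute constant $c>0$ such that for all sufficiently large $n$ every such polynomial has degree at least $c\sqrt n$. We prove this with $c=\frac17$.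

\begin{theorem}\label{thm:conj}
Let $n\ge 400$. If $p\in\mathbb R[x_1,\dots,x_n]$ agrees with Parity on more than $2^{n-1}$ points of $Q_n$, then $\deg p\ge\frac17\sqrt n$.
\end{theorem}

The second result concerns the constant and the case of equality. Let $\Phi$ be the standard normal distribution function, and let $d^*(n)$ be the least degree of a real polynomial that agrees with Parity on more than $2^{n-1}$ points; it exists because $\chi$ itself is such a polynomial.

\begin{theorem}\label{thm:const}
Let $\delta_0$ be the unique positive solution of $\Phi(3\delta)=2\Phi(-\delta)$; numerically $0.26<\delta_0<0.27$. Then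
\[
\delta_0\le\liminf_{n\to\infty}\frac{d^*(n)}{\sqrt n}\le\limsup_{n\to\infty}\frac{d^*(n)}{\sqrt n}\le\Phi^{-1}(3/4)<0.675 .
\]
Moreover, for every fixed $\delta<\delta_0$ and all $n\ge n_0(\delta)$, a polynomial of degree at most $\delta\sqrt n$ agrees with Parity on exactly $2^{n-1}$ points if and only if it is $\pm1$-valued on $Q_n$; all other such polynomials agree with Parity on fewer points.
\end{theorem}

The value of $\lim d^*(n)/\sqrt n$, and whether this limit exists, is not determined here.

Sections~\ref{sec:idea}--\ref{sec:half} prove Theorem~\ref{thm:conj} by linear algebra and one binomial estimate. Section~\ref{sec:sharp} gives a version for all $n$ with a gap (Theorem~\ref{thm:gap}), Section~\ref{sec:asym} deduces Theorem~\ref{thm:const}, and Section~\ref{sec:field} treats other fields.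

\section{Functions on the cube}\label{sec:prelim}

For $S\subseteq[n]$ let $\chi_S=\prod_{i\in S}x_i$, so $\chi=\chi_{[n]}$. With
$\langle f,g\rangle=2^{-n}\sum_{x\in Q_n}f(x)g(x)$
the $2^n$ functions $\chi_S$ form an orthonormal basis of the real functions on $Q_n$. For a function $f$ on $Q_n$ write $\hat f(S)=\langle f,\chi_S\rangle$, and let $\deg f$ be the largest $|S|$ with $\hat f(S)\ne0$ (and $-\infty$ if $f=0$). Replacing $x_i^2$ by $1$ changes no value on $Q_n$ and does not raise the degree, so a polynomial of degree at most $d$ restricts to a function of degree at most $d$. Likewise $\deg(fg)\le\deg f+\deg g$.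

Two facts about $\chi$ are used throughout. First,
\begin{equation}\label{eq:orth}
\deg f\le n-1\quad\Longrightarrow\quad\sum_{x\in Q_n}f(x)\chi(x)=0 .
\end{equation}
Second, since $\chi\chi_S=\chi_{[n]\setminus S}$ on $Q_n$, multiplication by $\chi$ moves the coefficient at $S$ to the complement of $S$.

Let $\mathcal P_k$ be the space of functions of degree at most $k$, and
\[
N_k=\dim\mathcal P_k=\sum_{i\le k}\binom ni .
\]
For $J\subseteq Q_n$ let $\mathcal P_k|_J$ be the space of restrictions to $J$ of functions in $\mathcal P_k$, and put $h_J(k)=\dim\mathcal P_k|_J$; we call this number the \emph{rank} of $J$ in degree $k$. Thus the functions in $\mathcal P_k$ that vanish on $J$ form a space of dimension $N_k-h_J(k)$.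

From now on $d\ge0$ is an integer, $p$ is a real polynomial of degree at most $d$, and
\[
A=\{p=\chi\},\qquad D=\{p=-\chi\},\qquad J=\{x\in Q_n: p(x)\notin\{1,-1\}\}.
\]
These sets partition $Q_n$. The set $J$ is not arbitrary: it is the set of nonzeros of
\[
q=p^2-1,\qquad \deg q\le 2d .
\]
Since $|A|+|D|+|J|=2^n$,
\begin{equation}\label{eq:goal}
2|A|-2^n=|A|-|D|-|J| ,
\end{equation}
so the goal $|A|\le2^{n-1}$ is the inequality $|A|-|D|\le|J|$.

\section{A weight that erases $J$}\label{sec:idea}

If $d\le n-1$, then \eqref{eq:orth} gives $|A|-|D|+\sum_{x\in J}p(x)\chi(x)=0$. The sum over $J$ is out of control, because we know nothing about the values of $p$ there. We therefore multiply $p$ by a weight $w$ that vanishes on $J$. The product is still orthogonal to $\chi$ if its degree is below $n$, so there is a degree budget of $n-1-d$ for $w$.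

\begin{lemma}\label{lem:weight}
Let $w$ be a function on $Q_n$ with $\deg w\le n-1-d$, $w=0$ on $J$, and $w\le1$ on $Q_n$. Then
\[
|A|-|D|\le 2^n-|J|-\sum_{x\in Q_n}w(x).
\]
\end{lemma}

\begin{proof}
Since $\deg(wp)\le n-1$, \eqref{eq:orth} gives $\sum_x wp\chi=0$. The terms with $x\in J$ vanish, and $p\chi$ is $1$ on $A$ and $-1$ on $D$. Hence $\sum_Aw=\sum_Dw$, and
\[
|A|-|D|=\sum_A(1-w)-\sum_D(1-w)\le\sum_{A\cup D}(1-w)=2^n-|J|-\sum_{x}w(x).
\]
The inequality uses $1-w\ge0$ on $D$; the last step uses $w=0$ on $J$.
\end{proof}

If $w$ were the indicator of $A\cup D$, the right-hand side would be $0$. We need much less: by \eqref{eq:goal}, it is enough that $\sum_x w\ge2^n-2|J|$.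

How do we get such a $w$ when we know nothing about $J$? A square $v^2$ with $v\in\mathcal P_k$ vanishing on $J$ has degree at most $2k$ and vanishes on $J$, but it may be large at some points and zero at many others. The remedy is to average $v^2$ over all such $v$, that is, to sum it over an orthonormal basis. Here is a case that can be worked by hand.

\begin{example}\label{ex:two}
Let $n\ge4$ and $p=\frac12(3x_1-x_2)$, so that $d=1$ and the degree budget is $n-2$. Then $p=x_1$ if $x_1=x_2$ and $p=2x_1$ if $x_1=-x_2$, so $J=\{x_1=-x_2\}$, which is half of the cube. A perfect weight exists: $\frac12(1+x_1x_2)$ is the indicator of $A\cup D$, and its degree $2$ is within the budget. Pretend that we do not see it.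

\emph{Degree $k=1$.} The functions in $\mathcal P_1$ that vanish on $J$ are the multiples of $x_1+x_2$. The unit vector $v=(x_1+x_2)/\sqrt2$ gives $v^2=1+x_1x_2$, which is $0$ on $J$ and $2$ off $J$. Divided by $N_1=n+1$ it is a weight with value $\frac2{n+1}$ off $J$: admissible, but small.

\emph{General $k$, where $1\le k\le(n-2)/2$.} A function $f$ vanishes on $J$ if and only if $f=x_1x_2f$, that is, if $\hat f(S)$ does not change when $S$ is replaced by its symmetric difference with $\{1,2\}$. So the functions in $\mathcal P_k$ vanishing on $J$ have the orthonormal basis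
\[
\tfrac{1}{\sqrt2}(x_1+x_2)\chi_T\ \ (|T|\le k-1),\qquad
\tfrac1{\sqrt2}(1+x_1x_2)\chi_T\ \ (|T|\le k-2),\qquad T\subseteq\{3,\dots,n\}.
\]
The square of each of them is $2$ off $J$. Let $w$ be the sum of these squares divided by $N_k$. By Pascal's rule, used first for $\binom{n-1}i$ and then for $\binom ni$, off $J$ we have
\[
w=\frac2{N_k}\sum_{i\le k-1}\left[\binom{n-2}{i}+\binom{n-2}{i-1}\right]=\frac2{N_k}\sum_{i\le k-1}\binom{n-1}i=1-\frac{\binom{n-1}k}{N_k}.
\]
So $w\le1$. For $k=\lfloor(n-2)/2\rfloor$, the largest value that the budget allows, $N_k$ is close to $2^{n-1}$ and $\binom{n-1}k=O(2^n/\sqrt n)$: the averaged square is within $O(1/\sqrt n)$ of the indicator of $A\cup D$.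
\end{example}

In general, the bound $w\le1$ comes from the fact that the full space $\mathcal P_k$ treats all points of the cube alike.

\begin{lemma}\label{lem:kernel}
Let $k\ge0$ be an integer with $2k+d\le n-1$. Then
\[
|A|-|D|\le\frac{2^n\,h_J(k)}{N_k}-|J| .
\]
\end{lemma}

\begin{proof}
Let $V=\{v\in\mathcal P_k: v|_J=0\}$, let $v_1,\dots,v_s$ be an orthonormal basis of $V$, where $s=N_k-h_J(k)$, and put
\[
w=\frac1{N_k}\sum_{j=1}^s v_j^2 .
\]
Then $\deg w\le2k\le n-1-d$, $w=0$ on $J$, and
\[
\sum_xw(x)=\frac{2^n}{N_k}\sum_j\langle v_j,v_j\rangle=\frac{2^ns}{N_k}=2^n-\frac{2^nh_J(k)}{N_k}.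
\]
It remains to see that $w\le1$. Extend $v_1,\dots,v_s$ to an orthonormal basis $f_1,\dots,f_{N_k}$ of $\mathcal P_k$. For each point $x$, the number $\sum_if_i(x)^2$ is the same for every orthonormal basis of $\mathcal P_k$, since two such bases differ by an orthogonal matrix. For the basis of the $\chi_S$ with $|S|\le k$ it is $N_k$. So $N_kw(x)\le\sum_if_i(x)^2=N_k$. Lemma~\ref{lem:weight} now gives the claim.
\end{proof}

\section{The rank of $J$ and the proof of Theorem \ref{thm:conj}}\label{sec:half}

If $J=\emptyset$, then Lemma~\ref{lem:kernel} gives $|A|-|D|\le0=|J|$, as desired. If $J\ne\emptyset$, then by Lemma~\ref{lem:kernel} and \eqref{eq:goal} it suffices to have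
\begin{equation}\label{eq:need}
\frac{h_J(k)}{|J|}\le 2\cdot\frac{N_k}{2^n} .
\end{equation}
The trivial bound $h_J(k)\le|J|$ just misses this. It would require $N_k\ge2^{n-1}$, while for $d\ge1$ the degree budget $2k+d\le n-1$ forces $N_k<2^{n-1}$. But if $n$ is large and $n/2-k$ is at most a small multiple of $\sqrt n$, then $N_k/2^{n-1}$ is close to $1$, so any gain of a constant factor over $h_J(k)\le|J|$ will do. For an arbitrary set there is no gain: a single point has $h_J(k)=1=|J|$. We have to use that $J$ is the set of nonzeros of the low-degree function $q$.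

The gain is a factor of $2$. Split $J$ by the value of $\chi$. We show that a function of low degree is determined on all of $J$ by its values on either part, so $h_J(k)$ is at most the size of the smaller part.

\begin{lemma}\label{lem:half}
If $k\ge0$ and $2k+4d\le n-1$, then $h_J(k)\le|J|/2$.
\end{lemma}

\begin{proof}
Let $E=\{\chi=1\}$ and $O=\{\chi=-1\}$. We first show that \emph{a function $F$ of degree less than $n/2$ that vanishes on $E$ is zero}. We have $\chi F=-F$, so $\hat F([n]\setminus S)=-\hat F(S)$ for all $S$. If $|S|\ge n/2$, then $\hat F(S)=0$ by the degree. If $|S|<n/2$, then $|[n]\setminus S|>n/2$ and $\hat F(S)=-\hat F([n]\setminus S)=0$. The same holds for $O$, with $\chi F=F$.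

Now let $g\in\mathcal P_k$ vanish on $J\cap E$, and put $F=qg$. On $E\setminus J$ we have $q=0$, and on $E\cap J$ we have $g=0$, so $F$ vanishes on $E$. Its degree is at most $2d+k<n/2$. Hence $F=0$, and since $q\ne0$ on $J$, $g$ vanishes on $J$. Thus restriction from $\mathcal P_k|_J$ to $\mathcal P_k|_{J\cap E}$ is injective, and $h_J(k)\le|J\cap E|$. With $O$ in place of $E$, we get $h_J(k)\le|J\cap O|$. The smaller of $|J\cap E|$ and $|J\cap O|$ is at most $|J|/2$.
\end{proof}

\begin{theorem}\label{thm:crit}
Let $k,d\ge0$ be integers with $2k+4d\le n-1$ and $N_k\ge2^{n-2}$. Then every real polynomial $p$ with $\deg p\le d$ agrees with Parity on at most $2^{n-1}$ points of $Q_n$.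
\end{theorem}

\begin{proof}
Since $2k+d\le 2k+4d\le n-1$, Lemmas~\ref{lem:kernel} and~\ref{lem:half} apply and give
\[
|A|-|D|\le\Bigl(\frac{2^{n-1}}{N_k}-1\Bigr)|J|\le|J| .
\]
Now use \eqref{eq:goal}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $n\ge400$. The zero polynomial agrees with Parity nowhere. Suppose that $0\le d=\deg p<\frac17\sqrt n$; we show that $p$ agrees with Parity on at most $2^{n-1}$ points. Put $k=\lfloor(n-1)/2\rfloor-2d$. Then $2k+4d\le n-1$, and $k\ge0$ because $2d<\sqrt n\le(n-2)/2$. To apply Theorem~\ref{thm:crit} we need $N_k\ge2^{n-2}$.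

By the symmetry of the binomial coefficients, $N_{\lfloor(n-1)/2\rfloor}$ is $2^{n-1}$ for odd $n$ and $2^{n-1}-\frac12\binom n{n/2}$ for even $n$. Passing from $\lfloor(n-1)/2\rfloor$ down to $k$ removes $2d$ binomial coefficients, so
\[
N_k\ge2^{n-1}-\Bigl(2d+\tfrac12\Bigr)\binom n{\lfloor n/2\rfloor}.
\]
Recall that $\binom{2m}m\le4^m/\sqrt{\pi m}$ for $m\ge1$. Indeed, for $a_m=4^{-m}\sqrt m\binom{2m}m$ we have $(a_{m+1}/a_m)^2=(2m+1)^2/(4m(m+1))>1$, and $a_m\to1/\sqrt\pi$ by Stirling's formula. For $n=2m$ this says $\binom n{\lfloor n/2\rfloor}\le2^n\sqrt{2/(\pi n)}$. For $n=2m-1$ it gives $\binom n{\lfloor n/2\rfloor}=\frac12\binom{2m}m\le2^n\sqrt{2/(\pi(n+1))}$, which is smaller than $2^n\sqrt{2/(\pi n)}$. Since $\sqrt n\ge20$, we have $\frac12\le\frac1{40}\sqrt n$ and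
\[
2d+\tfrac12<\Bigl(\tfrac27+\tfrac1{40}\Bigr)\sqrt n<0.311\sqrt n<\tfrac14\sqrt{\pi n/2},
\]
because $\frac14\sqrt{\pi/2}>0.313$. So $(2d+\frac12)\binom n{\lfloor n/2\rfloor}\le2^{n-2}$, hence $N_k\ge2^{n-2}$, and Theorem~\ref{thm:crit} applies.
\end{proof}

\section{A bound for every $n$, with a gap}\label{sec:sharp}

Lemma~\ref{lem:half} forces $k$ to stay $2d$ below $n/2$, whereas Lemma~\ref{lem:kernel} allows $k$ up to $(n-1-d)/2$. To use the larger values of $k$ we need an upper bound for $h_J(k)$ there. Write
\[
b(j)=2^{-n}\sum_{i\le j}\binom ni=\Pr\bigl[\mathrm{Bin}(n,\tfrac12)\le j\bigr],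
\]
so $b(k)=2^{-n}N_k$ for $k\ge0$. The upper bound will come from a lower bound by duality: the functions on $J$ that are orthogonal to $\mathcal P_k|_J$ include all $\chi qg$ with $g$ of degree at most $n-1-k-2d$, and the number of independent ones is again a value of $h_J$. So we first need a lower bound for $h_J$.

We use Kleitman's lemma (a case of the Harris inequality). A family of subsets of $[n]$ is a \emph{down-set} if it contains every subset of each of its members. If $\mathcal M,\mathcal L$ are down-sets in $[n]$, then
\begin{equation}\label{eq:kleitman}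
2^n|\mathcal M\cap\mathcal L|\ge|\mathcal M|\,|\mathcal L| .
\end{equation}
The proof is by induction on $n$; the case $n=0$ is trivial. Let $\mathcal M_0=\{S\in\mathcal M:n\notin S\}$ and $\mathcal M_1=\{S\setminus\{n\}:n\in S\in\mathcal M\}$, and define $\mathcal L_0,\mathcal L_1$ in the same way. These are down-sets in $[n-1]$ with $\mathcal M_1\subseteq\mathcal M_0$ and $\mathcal L_1\subseteq\mathcal L_0$. Let $m_i=|\mathcal M_i|$ and $l_i=|\mathcal L_i|$. Since $|\mathcal M\cap\mathcal L|=|\mathcal M_0\cap\mathcal L_0|+|\mathcal M_1\cap\mathcal L_1|$, the induction hypothesis gives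
\[
2^n|\mathcal M\cap\mathcal L|\ge 2(m_0l_0+m_1l_1)=(m_0+m_1)(l_0+l_1)+(m_0-m_1)(l_0-l_1),
\]
and the last product is nonnegative.

\begin{lemma}\label{lem:hilbert}
Let $J\subseteq Q_n$ and $k\ge0$.
\begin{enumerate}
\item[(a)] $h_J(k)\ge b(k)\,|J|$.
\item[(b)] If $J$ is the set of nonzeros of a function $q$ with $\deg q\le2d$, then $h_J(k)\le b(k+2d)\,|J|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We choose a basis of the functions on $J$ greedily among the $\chi_S$, smallest degrees first. Order the monomials in $x_1,\dots,x_n$ by total degree, and lexicographically within each degree. This order is preserved by multiplication by a monomial, and a divisor of a monomial never exceeds it. Write $R\prec S$ if the monomial $\chi_R$ comes before $\chi_S$. Call $S$ \emph{standard} if $\chi_S|_J$ is not a linear combination of the $\chi_R|_J$ with $R\prec S$, and let $\mathcal M$ be the family of standard sets.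

\emph{Counting.} The functions $\chi_S|_J$ with $S\in\mathcal M$ are linearly independent, since in a nontrivial relation the last set with a nonzero coefficient would not be standard. By induction along $\prec$, each $\chi_T|_J$ is a combination of the $\chi_S|_J$ with $S$ standard and $S\preceq T$; note that then $|S|\le|T|$. Since the $\chi_T$ span all functions on $Q_n$, the standard sets give a basis of the functions on $J$, so $|\mathcal M|=|J|$. Those of size at most $k$ give a basis of $\mathcal P_k|_J$, so
\[
h_J(k)=|\{S\in\mathcal M:|S|\le k\}| .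
\]

\emph{$\mathcal M$ is a down-set.} Let $S\subseteq T$ with $S$ not standard, say $\chi_S=\sum_{R\prec S}c_R\chi_R$ on $J$. Multiply by $\chi_{T\setminus S}$. On the cube, $\chi_R\chi_{T\setminus S}=\chi_{R'}$, where $R'$ is the symmetric difference of $R$ and $T\setminus S$. As monomials, $\chi_{R'}$ divides $\chi_R\chi_{T\setminus S}$, which comes before $\chi_S\chi_{T\setminus S}=\chi_T$. So $R'\prec T$, and $T$ is not standard.

Now apply \eqref{eq:kleitman} with $\mathcal L=\{S:|S|\le k\}$, where $|\mathcal L|=2^nb(k)$.

(b) Let $k'=n-1-k-2d$. If $k'<0$, then $b(k+2d)=1$ and the claim is trivial. Let $k'\ge0$, and let $L$ be the space of functions on $Q_n$ that vanish off $J$ and are orthogonal to $\mathcal P_k$. This is the orthogonal complement of $\mathcal P_k|_J$ among the functions on $J$, so $\dim L=|J|-h_J(k)$. For $g\in\mathcal P_{k'}$ the function $\chi qg$ lies in $L$: it vanishes off $J$, and for $f\in\mathcal P_k$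
\[
\langle f,\chi qg\rangle=\langle fqg,\chi\rangle=0
\]
by \eqref{eq:orth}, because $\deg(fqg)\le k+2d+k'=n-1$. Moreover $\chi qg=0$ if and only if $g|_J=0$, so these functions form a space of dimension $h_J(k')$. With (a),
\[
|J|-h_J(k)\ge h_J(k')\ge b(k')\,|J| .
\]
Finally, $1-b(k')=\Pr[\mathrm{Bin}(n,\frac12)\ge n-k-2d]=b(k+2d)$ by symmetry.
\end{proof}

If $k+2d\le(n-1)/2$, then $b(k+2d)\le\frac12$, so part (b) contains Lemma~\ref{lem:half}.

\begin{theorem}\label{thm:gap}
Let $0\le d\le n-1$, $k=\lfloor(n-d-1)/2\rfloor$ and $\beta=\beta(n,d)=b(k+2d)/b(k)$. For every real polynomial $p$ with $\deg p\le d$,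
\begin{equation}\label{eq:gap}
|\{x\in Q_n:p(x)=\chi(x)\}|\le2^{n-1}-\Bigl(1-\frac\beta2\Bigr)|J|,\qquad J=\{x\in Q_n:p(x)\ne\pm1\}.
\end{equation}
Consequently, if $\beta<2$, exactly one of the following holds:
\begin{enumerate}
\item[(1)] $p$ is $\pm1$-valued on $Q_n$, and the agreement is exactly $2^{n-1}$;
\item[(2)] the agreement is at most $2^{n-1}-\bigl(1-\frac\beta2\bigr)2^{n-2d}<2^{n-1}$.
\end{enumerate}
\end{theorem}

\begin{proof}
We have $k\ge0$ and $2k+d\le n-1$. Lemma~\ref{lem:kernel} and Lemma~\ref{lem:hilbert}(b) give
\[
|A|-|D|\le\frac{h_J(k)}{b(k)}-|J|\le(\beta-1)|J| ,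
\]
so $2|A|-2^n\le(\beta-2)|J|$ by \eqref{eq:goal}, which is \eqref{eq:gap}.

Let $\beta<2$. If $J=\emptyset$, then $|A|-|D|=\sum_xp\chi=0$ because $d<n$, so $|A|=2^{n-1}$ and (1) holds. If $J\ne\emptyset$, then (2) follows from \eqref{eq:gap} once we know that $|J|\ge2^{n-2d}$. The function $q=p^2-1$ is nonzero, of degree $e\le2d$. Choose $S$ with $|S|=e$ and $\hat q(S)\ne0$, and fix the coordinates outside $S$ in any way. The coefficient of $\chi_S$ in the restricted function is the sum of $\pm\hat q(T)$ over the sets $T\supseteq S$. Only $T=S$ contributes, with sign $+$, since no larger set has a nonzero coefficient. So the restricted function is not zero, and $q$ has a nonzero in each of the $2^{n-e}$ subcubes. Hence $|J|\ge2^{n-e}\ge2^{n-2d}$.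

The alternatives exclude each other, since in (2) the agreement is below $2^{n-1}$.
\end{proof}

\begin{remark}
For $d=0$ we have $\beta=1$, and (2) says that a constant other than $\pm1$ agrees with Parity on at most $2^{n-1}-\frac12\cdot2^n=0$ points, which is sharp. The degree $d=n$ must be excluded: $p=\chi$ has degree $n$, is $\pm1$-valued, and agrees everywhere.
\end{remark}

\section{Degrees of order $\sqrt n$}\label{sec:asym}

\begin{proof}[Proof of Theorem~\ref{thm:const}]
\emph{The number $\delta_0$.} For $\delta\ge0$ the ratio $\Phi(3\delta)/\Phi(-\delta)$ is continuous and strictly increasing, equals $1$ at $\delta=0$, and tends to infinity. So it takes the value $2$ exactly once, at $\delta_0$. Since $\Phi(-\delta)=1-\Phi(\delta)$, the equation reads $\Phi(3\delta)+2\Phi(\delta)=2$, where the left-hand side is increasing. The bounds on $\delta_0$ follow from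
\[
\Phi(0.78)+2\Phi(0.26)\approx1.987<2<2.004\approx\Phi(0.81)+2\Phi(0.27).
\]

\emph{Lower bound and equality case.} Fix $0<\delta<\delta_0$. In Theorem~\ref{thm:gap}, as $d$ grows, $k=\lfloor(n-d-1)/2\rfloor$ does not increase and $k+2d=\lfloor(n+3d-1)/2\rfloor$ does not decrease. So $\beta(n,d)$ is nondecreasing in $d$, and it is enough to look at $d=\lfloor\delta\sqrt n\rfloor$. The distribution $\mathrm{Bin}(n,\frac12)$ has mean $n/2$ and standard deviation $\sqrt n/2$. Measured in standard deviations from the mean, $k$ tends to $-\delta$ and $k+2d$ tends to $3\delta$. Since $\Phi$ is continuous, the central limit theorem gives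
\[
\beta\bigl(n,\lfloor\delta\sqrt n\rfloor\bigr)\longrightarrow\frac{\Phi(3\delta)}{\Phi(-\delta)}<2 .
\]
So for all large $n$ we have $\beta(n,d)<2$ for every integer $d$ with $0\le d\le\delta\sqrt n$. By Theorem~\ref{thm:gap}, a nonzero polynomial of such a degree agrees with Parity on exactly $2^{n-1}$ points if it is $\pm1$-valued on $Q_n$, and on fewer points otherwise; the zero polynomial agrees nowhere. This is the second part of the theorem for $0<\delta<\delta_0$, and it contains the case $\delta\le0$. It also gives $d^*(n)>\delta\sqrt n$ for all large $n$. Let $\delta\to\delta_0$.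

\emph{Upper bound.} Let $\tau>\Phi^{-1}(3/4)$, let $n$ be large, and put $d=\lceil\tau\sqrt n\rceil$ and $j_0=\lceil(n-d)/2\rceil$. Let $f$ be a real univariate polynomial of degree at most $d$ with $f(j)=(-1)^j$ for the $d+1$ integers $j=j_0,\dots,j_0+d$. Then $p=f(\kappa)$, with $\kappa=\frac12(n-\sum_ix_i)$, has degree at most $d$ and agrees with Parity on the layers $j_0\le\kappa\le j_0+d$. The ends of this range tend to $-\tau$ and $\tau$ standard deviations from the mean, so these layers have total density tending to $2\Phi(\tau)-1>\frac12$. Hence $d^*(n)\le\lceil\tau\sqrt n\rceil$ for all large $n$. Let $\tau\to\Phi^{-1}(3/4)$.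
\end{proof}

\section{Other fields}\label{sec:field}

In a field of characteristic other than $2$ we have $1\ne-1$, and the question makes sense for polynomials over that field.

\begin{proposition}\label{prop:field}
\begin{enumerate}
\item[(a)] Let $K$ be a field of characteristic $0$. If some $p\in K[x_1,\dots,x_n]$ agrees with Parity on a set $X\subseteq Q_n$, then so does a real polynomial of degree at most $\deg p$. So the lower bounds on the degree in Theorems~\ref{thm:conj} and~\ref{thm:const} hold over $K$.
\item[(b)] Let $\ell$ be an odd prime. For every $n\ge1$ there is a polynomial over $\mathbb F_\ell$ of degree at most $\ell-1$ that agrees with Parity on more than $2^{n-1}$ points of $Q_n$.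
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The coefficients of $p$ generate a finitely generated extension of $\mathbb Q$, which embeds in $\mathbb C$. So we may assume that $p$ has complex coefficients. Replace each coefficient by its real part. The degree does not increase, and at $x\in Q_n$ the new polynomial takes the value $\operatorname{Re}p(x)$, which equals $\chi(x)$ wherever $p(x)=\chi(x)$.

(b) For $j\in\mathbb Z/\ell$ let $S_j=\sum_{i\equiv j\,(\mathrm{mod}\ \ell)}(-1)^i\binom ni$, with $0\le i\le n$. Then $\sum_jS_j=(1-1)^n=0$. With $\omega=e^{2\pi i/\ell}$ (here $i=\sqrt{-1}$) we have $\sum_j\omega^jS_j=(1-\omega)^n\ne0$, so not all $S_j$ are zero. Hence some $S_j$ is negative. Fix this $j$ and put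
\[
p=1-2\bigl(1-(\kappa-j)^{\ell-1}\bigr),\qquad\kappa=\tfrac12\Bigl(n-\sum_ix_i\Bigr),
\]
over $\mathbb F_\ell$. At a point of $Q_n$ the value of $\kappa$ is the number of coordinates equal to $-1$, modulo $\ell$. By Fermat's little theorem, $p=-1$ if $\kappa\equiv j\pmod \ell$ and $p=1$ otherwise. The layer with $i$ coordinates equal to $-1$ has $\binom ni$ points, and Parity is $(-1)^i$ on it. So the number of agreements minus the number of disagreements is
\[
\sum_{j'\ne j}S_{j'}-S_j=\sum_{j'}S_{j'}-2S_j=-2S_j>0 .\qedhere
\]
\end{proof}

The polynomial in (b) is $\pm1$-valued, so the proof above breaks at its first step. Over $\mathbb F_\ell$ the identity $\sum_xp\chi=0$ still holds in degree below $n$, but for such a polynomial it says only that $|A|\equiv|D|\pmod\ell$. Over $\mathbb R$ the identity compares the actual sizes of $A$ and $D$, and the bound $w\le1$ in Lemma~\ref{lem:kernel} rests on the positivity of sums of squares. This is where characteristic $0$ enters.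

\begin{thebibliography}{9}
\bibitem{source} \emph{Approximation From Linear Spaces And Applications To Complexity}, \url{https://eccc.weizmann.ac.il/report/1996/030/download}.
\end{thebibliography}

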